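\title{The group $SO(3)$ is not a Borsuk--Ulam group}

\begin{abstract}
A compact Lie group $G$ is a Borsuk--Ulam group if every isovariant map $M\to M'$ between representations of $G$ forces $\dim M/M^G\le\dim M'/M'^G$. We disprove the conjecture that every compact Lie group has this property. For $G=SO(3)$ we give representations $V$ and $W$ of dimensions $185$ and $184$ and a representation $C$, all without nonzero fixed vectors, such that there is an isovariant map $nV\to nW\oplus C$ for every $n$. The proof reduces the problem to the maximal closed subgroups of $SO(3)$ and solves it there. We also show that no compact Lie group with quotient $SO(3)$ is a Borsuk--Ulam group, and that for $SO(3)$ the inequality holds up to the factor $5/4$.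
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a compact Lie group. All maps are continuous. A map $f\colon X\to Y$ between $G$-spaces is \emph{equivariant}, or a \emph{$G$-map}, if $f(gx)=gf(x)$ for all $g\in G$ and $x\in X$. It is \emph{isovariant} if in addition $f(gx)=f(x)$ implies $gx=x$. Let $G_x=\{g\in G: gx=x\}$ be the isotropy group of $x$. An equivariant map satisfies $G_x\subset G_{f(x)}$: the image of a point is at least as symmetric as the point. Isovariance says that no symmetry is gained, $G_{f(x)}=G_x$ for all $x$.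

A real (complex) \emph{representation} of $G$ is a finite-dimensional real (complex) vector space $M$ with a continuous action of $G$ by linear maps. The fixed point set $M^G$ is a linear subspace, and we identify $M/M^G$ with an invariant complement of $M^G$.

\begin{definition}
The group $G$ is a \emph{Borsuk--Ulam group} if for every isovariant map $M\to M'$ between representations of $G$ over the same field,
\begin{equation}\label{eq:BU}
\dim M/M^G\le \dim M'/M'^G .
\end{equation}
\end{definition}

Both features of the definition are forced. Equivariance alone gives nothing, since the zero map is equivariant. The fixed subspaces must be divided out, since the projection $M\to M/M^G$ is isovariant. For $G=\mathbb Z_2$ the inequality \eqref{eq:BU} is the classical Borsuk--Ulam theorem: a map $\mathbb R^n\to\mathbb R^m$ that commutes with $x\mapsto -x$ and sends only the origin to the origin exists only if $n\le m$. Cyclic groups of prime order and tori are Borsuk--Ulam groups as well (Section~\ref{sec:cyclic}). Isovariance of an equivariant map is tested one group element at a time, and every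 element of $SO(3)$ lies in a circle subgroup, for which \eqref{eq:BU} holds. So one would guess that \eqref{eq:BU} holds for $SO(3)$, and the conjecture of \cite{iso} states that every compact Lie group is a Borsuk--Ulam group. We show that this conjecture is false.

Let $V_l$ be the real irreducible representation of $SO(3)$ of dimension $2l+1$, write $nM$ for the direct sum of $n$ copies of $M$, and put
\begin{equation}\label{eq:VW}
V=V_{10}\oplus V_{18}\oplus V_{28}\oplus V_{30}\oplus 3V_1,\qquad W=V_{11}\oplus V_{19}\oplus V_{29}\oplus V_{31}.
\end{equation}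
Then $\dim V=185$, $\dim W=184$, and $V^{SO(3)}=W^{SO(3)}=0$.

\begin{theorem}\label{thm:main}
There is a real representation $C$ of $SO(3)$ with $C^{SO(3)}=0$ such that for every $n\ge1$ there is an $SO(3)$-isovariant map $nV\to nW\oplus C$. For $n>\dim C$ the inequality \eqref{eq:BU} fails for this map, and the excess $n-\dim C$ is unbounded. Complexifying gives complex counterexamples. Hence $SO(3)$ is not a Borsuk--Ulam group, over $\mathbb R$ or over $\mathbb C$.
\end{theorem}

\begin{theorem}\label{thm:suppl}
\begin{enumerate}
\item[(1)] A compact Lie group $G$ that has $SO(3)$ as a quotient is not a Borsuk--Ulam group. This applies in particular if the Lie algebra of $G$ has an $\operatorname{Ad}(G)$-invariant ideal isomorphic to $\mathfrak{su}(2)$; examples are $SU(2)$, $U(2)$, $O(3)$, $SO(4)$.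
\item[(2)] A compact connected Lie group all of whose simple ideals are $\mathfrak{su}(2)$, for example any compact connected Lie group of dimension at most $7$, is a Borsuk--Ulam group if and only if it is a torus.
\item[(3)] For $G=SO(3)$ and every isovariant map $M\to M'$ of real representations, $\dim M/M^G\le\frac54\dim M'/M'^G$. The least constant that is valid here lies in $[185/184,\,5/4]$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:cyclic} collects what cyclic subgroups force and shows where a counterexample can be sought. Section~\ref{sec:plan} shows the mechanism on a small example, explains the choice of $V$ and $W$, and deduces Theorem~\ref{thm:main} from two propositions: a construction for the subgroup $O(2)$, proved in Section~\ref{sec:O2}, and a reduction from $SO(3)$ to its proper subgroups, proved in Sections~\ref{sec:sphere} and~\ref{sec:glue}. Section~\ref{sec:other} completes the proof of Theorem~\ref{thm:suppl}.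

\section{Isovariant maps and the group $SO(3)$}\label{sec:prelim}

Every representation $M$ carries an invariant inner product, and $S(M)$ denotes its unit sphere. For a closed subgroup $K$ and a $G$-map $f\colon X\to Y$ we write $f^K\colon X^K\to Y^K$ for the restriction to the points fixed by $K$.

\begin{lemma}\label{lem:elem}
Let $H$ be a compact Lie group.
\begin{enumerate}
\item[(a)] Composites and direct sums of $H$-isovariant maps are $H$-isovariant.
\item[(b)] Injective equivariant maps are isovariant. The projection $M\to M/M^H$ and the inclusion $M/M^H\subset M$ are $H$-isovariant.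
\item[(c)] An $H$-isovariant map is $K$-isovariant for every closed $K\subset H$. If $H\subset G$ and $\psi$ is an $H$-isovariant map between $G$-spaces, then $x\mapsto g\psi(g^{-1}x)$ is $gHg^{-1}$-isovariant.
\item[(d)] If $\Psi\colon S(M)\to M'$ is $H$-isovariant, then so is the map $M\to M'$ given by $x\mapsto|x|\,\Psi(x/|x|)$ and $0\mapsto0$.
\end{enumerate}
\end{lemma}

\begin{proof}
For sums use $H_{(x,y)}=H_x\cap H_y$; for the projection use the same formula with $x\in M^H$, where $H_x=H$. Part (c) follows from $K_x=K\cap H_x$ and $(gHg^{-1})_x=gH_{g^{-1}x}g^{-1}$. In (d), the map is continuous at $0$ because $\Psi$ is bounded, and multiplying a vector by a positive number does not change its isotropy group.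
\end{proof}

\subsection*{Subgroups}
Embed $O(2)$ in $SO(3)$ by $A\mapsto\operatorname{diag}(A,\det A)$. It consists of the rotations $R_\theta$ about the third axis and the elements $R_\theta c$, where $c=\operatorname{diag}(1,-1,-1)$. We have $cR_\theta c=R_{-\theta}$, and hence $R_{2\theta}c=R_\theta cR_{-\theta}$. We call the elements $R_\theta c$ the \emph{reflections} of $O(2)$; in $SO(3)$ they are half-turns. Let $\mathbb Z_n$ be generated by $R_{2\pi/n}$, let $D_n$ ($n\ge2$) be the dihedral group of order $2n$ generated by $R_{2\pi/n}$ and $c$, and let $\mathbf T,\mathbf O,\mathbf I$ be the rotation groups of the tetrahedron, octahedron and icosahedron, of orders $12$, $24$, $60$. We take $D_2\subset\mathbf T\subset\mathbf O$, with $D_2$ and $\mathbf T$ normal in $\mathbf O$. By the classification of closed subgroups, every proper closed subgroup of $SO(3)$ is conjugate to one of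
\[
\mathbb Z_n\ (n\ge1),\quad D_n\ (n\ge2),\quad \mathbf T,\quad\mathbf O,\quad\mathbf I,\quad SO(2),\quad O(2),
\]
and hence to a subgroup of one of the maximal proper closed subgroups $O(2)$, $\mathbf O$, $\mathbf I$. The normalizers in $SO(3)$ are
\begin{equation}\label{eq:norm}
N(H)=H\ \ (H=O(2),\mathbf O,\mathbf I),\qquad N(\mathbf T)=N(D_2)=\mathbf O,\qquad N(D_n)=D_{2n}\ \ (n\ge3).
\end{equation}
Indeed, $SO(3)$ is simple, so the normalizer of a nontrivial proper closed subgroup is proper; with maximality this gives the first two statements. For $n\ge3$, an element normalizing $D_n$ preserves the unique axis of order $n$, so it lies in $O(2)$; the element $c$ lies in $D_n$, and $R_\varphi cR_{-\varphi}=R_{2\varphi}c$ lies in $D_n$ if and only if $\varphi\in\frac{\pi}{n}\mathbb Z$.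

\subsection*{Representations}
Every real representation of $SO(3)$ is a direct sum of the $V_l$, $l\ge0$. Here $V_0$ is trivial, $V_1=\mathbb R^3$ is isomorphic to the adjoint representation, and the character of $V_l$ at a rotation by the angle $\omega$ is
\[
\chi_l(\omega)=1+2\sum_{k=1}^l\cos k\omega .
\]
For $O(2)$ we use the trivial representation $\mathbf 1$, the sign representation $\varepsilon=\det$, and for $k\ge1$ the real plane $\mathbb C_k=\mathbb C$ with $R_\theta y=e^{ik\theta}y$ and $cy=\bar y$. Then
\begin{equation}\label{eq:restr}
V_l|_{O(2)}\cong\varepsilon^{\otimes l}\oplus\mathbb C_1\oplus\dots\oplus\mathbb C_l ,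
\end{equation}
where $\varepsilon^{\otimes l}$ is $\mathbf 1$ for even $l$ and $\varepsilon$ for odd $l$. To see this, recall that real representations of a compact group are determined by their characters. At $R_\theta$ both sides have character $\chi_l(\theta)$. At a reflection the left side has $\chi_l(\pi)=(-1)^l$, and on the right each $\mathbb C_k$ has trace $0$ and $\varepsilon^{\otimes l}$ has trace $(-1)^l$.

\section{What cyclic subgroups force}\label{sec:cyclic}

We use the classical Borsuk--Ulam theorem for a prime $p$: if $\mathbb Z_p$ acts freely and linearly on the spheres $S^a$ and $S^b$ and there is a $\mathbb Z_p$-map $S^a\to S^b$, then $a\le b$. A complex representation is a real one of twice the dimension, so it suffices to prove \eqref{eq:BU} over $\mathbb R$.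

\begin{lemma}\label{lem:Zp}
For $p$ prime, $\mathbb Z_p$ is a Borsuk--Ulam group.
\end{lemma}

\begin{proof}
Let $f\colon M\to M'$ be isovariant. By Lemma~\ref{lem:elem}, the composite $M/M^{\mathbb Z_p}\subset M\to M'\to M'/M'^{\mathbb Z_p}$ is isovariant. In its source and target, nonzero vectors have trivial isotropy, so nonzero vectors go to nonzero vectors. Normalizing gives a $\mathbb Z_p$-map of unit spheres with free linear actions.
\end{proof}

\begin{proposition}\label{prop:tori}
Tori are Borsuk--Ulam groups.
\end{proposition}

\begin{proof}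
A real representation of $S^1$ is a sum of a trivial representation and planes on which $e^{i\theta}$ rotates by $k\theta$, $k\neq0$; these $k$ are its nonzero weights. Given an $S^1$-isovariant map $M\to M'$, choose a prime $p$ that divides no nonzero weight of $M$ or $M'$. Then $M^{\mathbb Z_p}=M^{S^1}$ and $M'^{\mathbb Z_p}=M'^{S^1}$, and Lemma~\ref{lem:Zp} gives \eqref{eq:BU}.

Let $T=S^1\times T'$ and let $f\colon M\to M'$ be $T$-isovariant. It is $S^1$-isovariant, so $\dim M/M^{S^1}\le\dim M'/M'^{S^1}$. The restriction $f^{S^1}$ is $T'$-isovariant and $(M^{S^1})^{T'}=M^T$, so by induction on the dimension of the torus $\dim M^{S^1}/M^T\le\dim M'^{S^1}/M'^T$. Add the two inequalities.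
\end{proof}

This argument descends along a normal subgroup, and $SO(3)$ has none. What survives is the chain $SO(2)\subset O(2)$. For $M=\bigoplus_iV_{l_i}$ with all $l_i\ge1$, let $a(M)=\sum_il_i$, and let $o(M)$ and $e(M)$ be the numbers of odd and of even $l_i$, so that
\[
\dim M=2a(M)+o(M)+e(M).
\]

\begin{proposition}\label{prop:upper}
Let $G=SO(3)$ and let $M\to M'$ be an isovariant map of real representations. Then $\dim M/M^G\le\frac54\dim M'/M'^G$. If $M^G=M'^G=0$, then $a(M)\le a(M')$ and $o(M)\le o(M')$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:elem}(a),(b) we may replace $M$ and $M'$ by $M/M^G$ and $M'/M'^G$, so assume $M^G=M'^G=0$. Let $p$ be a prime larger than every $l$ that occurs in $M$ or $M'$. By \eqref{eq:restr}, $\dim V_l/V_l^{\mathbb Z_p}=2l$ for $l<p$, and Lemma~\ref{lem:Zp} gives $2a(M)\le2a(M')$. The restriction $M^{SO(2)}\to M'^{SO(2)}$ is isovariant for $\{1,c\}\cong\mathbb Z_2$. By \eqref{eq:restr}, $c$ acts on $M^{SO(2)}$ with $(-1)$-eigenspace of dimension $o(M)$, and likewise for $M'$, so Lemma~\ref{lem:Zp} gives $o(M)\le o(M')$. Odd $l_i$ are at least $1$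 and even $l_i$ at least $2$, so $a(M)\ge o(M)+2e(M)$, that is, $e(M)\le\frac12(a(M)-o(M))$. Therefore
\[
\dim M\le\tfrac52a(M)+\tfrac12o(M)\le\tfrac52a(M')+\tfrac12o(M')\le\tfrac54\bigl(2a(M')+o(M')+e(M')\bigr)=\tfrac54\dim M'.\qedhere
\]
\end{proof}

Of the three terms of $\dim M=2a+o+e$, the first two cannot decrease along an isovariant map. The third counts the lines $V_l^{SO(2)}$ with $l$ even; they are fixed by all of $O(2)$, and the tests above do not see them. A counterexample must therefore have more even summands in the source than in the target. For the pair \eqref{eq:VW}, $(a,o,e)$ is $(89,3,4)$ for $V$ and $(90,4,0)$ for $W$.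

\section{Reduction to proper subgroups and the choice of $V$ and $W$}\label{sec:plan}

If $F=(\Phi,s)$ is an equivariant map into a direct sum, then $G_{F(x)}=G_{\Phi(x)}\cap G_{s(x)}$. So at the point $x$ only the elements of $G_{s(x)}$ have to be tested: the component $s$ cuts the group down to a subgroup, and $\Phi$ needs to be isovariant only for that subgroup. Here is this mechanism in a small case.

\begin{example}\label{ex:two}
Let $p_1,p_2,p_3>1$ be pairwise coprime and define
\[
h\colon2\mathbb C_1\to\mathbb C_{p_1}\oplus\mathbb C_{p_2}\oplus\mathbb C_{p_3}\oplus\varepsilon,\qquad h(z)=\bigl(z_1^{p_1},\,z_2^{p_2},\,(z_1+z_2)^{p_3},\,\operatorname{Im}(z_1\bar z_2)\bigr).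
\]
This map is $O(2)$-equivariant; the last entry is unchanged by rotations and changes sign under $c$. Let $z\ne0$. At least two of $z_1,z_2,z_1+z_2$ are nonzero. A rotation $R_\theta$ that fixes nonzero vectors in $\mathbb C_{p_i}$ and $\mathbb C_{p_j}$ has $e^{ip_i\theta}=e^{ip_j\theta}=1$, hence $e^{i\theta}=1$ by coprimality. So no nontrivial rotation fixes $h(z)$, and none fixes $z$. If $\operatorname{Im}(z_1\bar z_2)\ne0$, the last entry has isotropy group $SO(2)$, so no reflection fixes $h(z)$, and both isotropy groups are trivial. If $\operatorname{Im}(z_1\bar z_2)=0$, then $z\in e^{i\theta}\mathbb R^2$ for some $\theta$, and the reflection $R_{2\theta}c$ fixes $z$ and $h(z)$. No second reflection fixes $h(z)$, since the product of two distinct reflections is a nontrivial rotation. So $h$ is $O(2)$-isovariant.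
\end{example}

For $G=SO(3)$ and a source $M$ with $M^G=0$, we take for $s$ a $G$-map from $S(M)$ into the unit sphere of a representation $U$ with $U^G=0$. Then every $G_{s(x)}$ is a proper subgroup. The extra components cost dimension, so we look for a pair of representations in which the source is larger by one, take $n$ copies of it, and keep the cost independent of $n$.

\begin{proposition}[Reduction]\label{prop:reduction}
Let $G=SO(3)$ and let $M,M'$ be real representations with $M^G=M'^G=0$. Suppose that there are $H$-isovariant maps $M\to M'$ for $H=O(2),\mathbf O,\mathbf I$. Then there is a representation $C$ with $C^G=0$ such that for every $n\ge1$ there is a $G$-isovariant map $nM\to nM'\oplus C$.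
\end{proposition}

A proper subgroup $H$ may have fixed vectors in $M$, and these can be projected away at no cost. This is why the hypothesis can hold with $\dim M>\dim M'$. To find such a pair, compare $V_p$ with $V_{p-1}$ for odd $p$. On $O(2)$, passing from $V_{p-1}$ to $V_p$ replaces $\mathbf 1$ by $\varepsilon\oplus\mathbb C_p$, which resembles $V_1=\varepsilon\oplus\mathbb C_1$. On a finite group whose elements have orders $m$ with $p\equiv\pm1\pmod m$, the weights $p$ and $1$ cannot be told apart. So, up to fixed vectors, $V_p$ behaves like $V_{p-1}\oplus V_1$, which is larger by one dimension. The defect is that $\mathbb C_p$ has more rotational symmetry than $\mathbb C_1$, and several coprime weights are needed to remove it.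

\begin{lemma}\label{lem:family}
Let $m\ge1$ and let $p_1,\dots,p_{m+1}>1$ be prime to $6$ and congruent to $\pm1$ modulo $5$. Put
\[
M=V_{p_1-1}\oplus\dots\oplus V_{p_{m+1}-1}\oplus mV_1,\qquad M'=V_{p_1}\oplus\dots\oplus V_{p_{m+1}},
\]
so that $\dim M-\dim M'=m-2$. If there is an $O(2)$-isovariant map $h\colon m\mathbb C_1\to\mathbb C_{p_1}\oplus\dots\oplus\mathbb C_{p_{m+1}}\oplus\varepsilon$, then there are $H$-isovariant maps $M\to M'$ for $H=O(2),\mathbf O,\mathbf I$.
\end{lemma}

\begin{proof}
The dimensions differ by $3m-2(m+1)=m-2$. Let $H=O(2)$ and $E=\bigoplus_j\bigoplus_{1\le k<p_j}\mathbb C_k$. Since the $p_j$ are odd, \eqref{eq:restr} gives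
\[
M|_H\cong(m+1)\mathbf 1\oplus m\varepsilon\oplus E\oplus m\mathbb C_1,\qquad M'|_H\cong m\varepsilon\oplus E\oplus\Bigl(\bigoplus_j\mathbb C_{p_j}\oplus\varepsilon\Bigr).
\]
Project away $M^H=(m+1)\mathbf 1$, then use the identity on $m\varepsilon\oplus E$ and $h$ on $m\mathbb C_1$. The result is isovariant by Lemma~\ref{lem:elem}(a),(b).

Let $H=\mathbf O$ or $\mathbf I$. Its elements have orders $r\le5$. An odd number is $\pm1$ modulo $2$ and $4$, and a number prime to $3$ is $\pm1$ modulo $3$, so $p_j\equiv\pm1\pmod r$ for all $r\le 5$. Hence $\cos p_j\omega=\cos\omega$ for every rotation angle $\omega\in\frac{2\pi}r\mathbb Z$ in $H$. Since $\chi_p-\chi_{p-1}=2\cos p\omega$, on $H$ we have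
\[
\chi_{M'}-\chi_M=2(m+1)\cos\omega-m(1+2\cos\omega)=2\cos\omega-m=\chi_1-(m+1).
\]
So $M'\oplus(m+1)\mathbf 1\cong M\oplus V_1$ as representations of $H$. Dividing out the fixed vectors gives $M'/M'^H\cong M/M^H\oplus V_1/V_1^H$, and the composite $M\to M/M^H\hookrightarrow M'/M'^H\subset M'$ is isovariant by Lemma~\ref{lem:elem}(a),(b).
\end{proof}

One would like to use only $m$ weights $p_j$, but for odd $p_j>1$ there is no $O(2)$-isovariant map $m\mathbb C_1\to\mathbb C_{p_1}\oplus\dots\oplus\mathbb C_{p_m}\oplus r\varepsilon$. On the $c$-fixed subspaces it would give, after normalizing, a map $S^{m-1}\to S^{m-1}$ that is odd, because $R_\pi$ acts as $-1$, and misses the coordinate axes, whose points have rotational symmetry. For $m=1$ this is absurd. For $m\ge2$, projecting along an axis gives an odd map $S^{m-1}\to S^{m-2}$, against the Borsuk--Ulam theorem.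

Example~\ref{ex:two} is the case $m=2$ of the map required in Lemma~\ref{lem:family}; there $\dim M=\dim M'$. The first gain occurs for $m=3$, and the four smallest admissible numbers $11,19,29,31$, which are primes, give the pair \eqref{eq:VW}. For $m=3$ the formula of Example~\ref{ex:two} no longer works. The points of $\mathbb C^3$ fixed by a reflection are cut out by the three equations $\operatorname{Im}(z_i\bar z_j)=0$, and only one summand $\varepsilon$ is available. Concretely, take $z=(x,1,e^{2\pi i/p_3})$ with the real number $x$ chosen so that $z_1+z_2+z_3$ has argument $\pi/p_4$. Then $\bigl(z_1^{p_1},z_2^{p_2},z_3^{p_3},(z_1+z_2+z_3)^{p_4},\operatorname{Im}(z_1\bar z_2)\bigr)$ is fixed by $c$, while $z$ lies in no $e^{i\theta}\mathbb R^3$. The map is instead built by obstruction theory.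

\begin{proposition}\label{prop:O2}
Let $p_1,\dots,p_4>1$ be odd and pairwise coprime. There is an $O(2)$-isovariant map $3\mathbb C_1\to\mathbb C_{p_1}\oplus\dots\oplus\mathbb C_{p_4}\oplus\varepsilon$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Propositions~\ref{prop:reduction} and~\ref{prop:O2}]
Proposition~\ref{prop:O2} and Lemma~\ref{lem:family}, with $m=3$ and $(p_j)=(11,19,29,31)$, give $H$-isovariant maps $V\to W$ for $H=O(2),\mathbf O,\mathbf I$. Proposition~\ref{prop:reduction} gives $C$ and isovariant maps $F\colon nV\to nW\oplus C$. Neither side has nonzero fixed vectors, and $\dim nV-\dim(nW\oplus C)=n-\dim C$.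

For a real representation $M$, the complexification $M\otimes\mathbb C=M\oplus iM$ is $M\oplus M$ as a real representation. Hence $x+iy\mapsto F(x)+iF(y)$ is an isovariant map between the complexifications by Lemma~\ref{lem:elem}(a). These have no nonzero fixed vectors, and their complex dimensions are the real dimensions above.
\end{proof}

\section{Tools from topology}\label{sec:tools}

Let $\mathbb D^j$ be the closed unit ball in $\mathbb R^j$. We use the following standard facts.

\begin{enumerate}
\item[(T1)] \emph{Equivariant cells.} A finite $G$-CW complex $X$ is built by attaching finitely many cells $G/K\times\mathbb D^j$ along $G$-maps from $G/K\times S^{j-1}$ to the union of the cells of dimension less than $j$; here $j$ is the dimension of the cell, and $K$ may be replaced by any conjugate. By Illman's theorem, a compact smooth $G$-manifold has such a structure. Points of the open cell $G/K\times\operatorname{int}\mathbb D^j$ have isotropy groups conjugate to $K$. A closed union of open cells is a subcomplex, and subcomplexes have the homotopy extension property for $G$-homotopies.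
\item[(T2)] \emph{Extension over a cell.} A $G$-map $G/K\times\mathbb D^j\to Z$ is determined by its restriction to $eK\times\mathbb D^j$, which is an arbitrary map $\mathbb D^j\to Z^K$. So a $G$-map on $G/K\times S^{j-1}$ extends over the cell if and only if the map $S^{j-1}\to Z^K$ is null-homotopic (for $j=0$: $Z^K\neq\emptyset$).
\item[(T3)] \emph{Dimensions of cells.} By invariance of domain, if $X=S(M)$ then $j\le\dim S(M^K)$ for each cell, since $eK\times\operatorname{int}\mathbb D^j$ injects into $S(M^K)$. If $G$ acts freely on a manifold $X$, then $j\le\dim X-\dim G$.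
\item[(T4)] \emph{Spheres.} Maps $S^j\to S^d$ with $j<d$ are null-homotopic. For $d\ge1$, a self-map of $S^d$ of degree $0$ is null-homotopic (Hopf). If $Z$ is $2$-connected, then $\pi_3(Z)\cong H_3(Z;\mathbb Z)$ (Hurewicz); so every class in $H_3(Z)$ is represented by a map $S^3\to Z$, and such a map extends over $\mathbb D^4$ if and only if its class is zero.
\item[(T5)] \emph{Difference of two maps.} Two maps $\alpha,\alpha'\colon\mathbb D^d\to Z$ that agree on $S^{d-1}$ define a map $\alpha'\cup\alpha\colon S^d=\mathbb D^d\cup_\partial\mathbb D^d\to Z$. Let $S$ be an oriented $d$-sphere, $e\subset S$ an open $d$-cell with orientation-preserving characteristic map $\chi\colon\mathbb D^d\to S$, and $f,f'\colon S\to Z$ maps that agree outside $e$. Then $f'_*[S]-f_*[S]=(f'\chi\cup f\chi)_*[S^d]$ in $H_d(Z)$; this is seen by writing the fundamental cycle as the cell plus a chain in $S\setminus e$. Given $\alpha\colon\mathbb D^d\to S^d$ with $d\ge1$ and an integer $r$, there is $\alpha'$ with $\deg(\alpha'\cup\alpha)=r$.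
\item[(T6)] \emph{General position.} Let $X\subset\mathbb R^N$ be open, $Z\subset X$ a smooth submanifold that is closed in $X$, and $\delta\colon\mathbb D^j\to X$ a map with $\delta(S^{j-1})\cap Z=\emptyset$. Then $\delta$ can be approximated uniformly by maps $\delta'$ that agree with $\delta$ on $S^{j-1}$, are smooth near $\delta'^{-1}(Z)$ and are transverse to $Z$. The set $\delta'^{-1}(Z)$ is empty if $j+\dim Z<N$ and finite if $j+\dim Z=N$.
\item[(T7)] \emph{Slice theorem.} Every point $z$ of a smooth $G$-manifold has an invariant open neighborhood with a $G$-map to $G/G_z$.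
\end{enumerate}

The following consequence of (T5) is used twice in Section~\ref{sec:sphere}.

\begin{lemma}\label{lem:diff}
Let a finite group $Q$ act orthogonally on $M$, with $d=\dim S(M)\ge1$. Suppose $S(M)$ is obtained from a closed invariant subset $A$ by attaching cells $Q\times\mathbb D^d$, with characteristic maps $w\chi_1,\dots,w\chi_r$ ($w\in Q$), where each $\chi_k\colon\mathbb D^d\to S(M)$ preserves orientation. If $f,f'\colon S(M)\to S(M)$ are $Q$-maps that agree on $A$, then
\[
\deg f'-\deg f=|Q|\sum_{k=1}^r\deg(f'\chi_k\cup f\chi_k).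
\]
\end{lemma}

\begin{proof}
Pass from $f$ to $f'$ one cell at a time and apply (T5). The characteristic map $w\chi_k$ has orientation sign $\det w$, so the cell $w\chi_k$ contributes $\det w\cdot\deg(f'w\chi_k\cup fw\chi_k)$. By equivariance $f'w\chi_k\cup fw\chi_k=w\circ(f'\chi_k\cup f\chi_k)$, and $w$ has degree $\det w$ on $S(M)$. The two signs cancel.
\end{proof}

\section{The $O(2)$-isovariant map}\label{sec:O2}

We prove Proposition~\ref{prop:O2}. The source is $\mathbb C^3$, with $R_\theta$ acting by $e^{i\theta}$ and $c$ by conjugation. Points of $S^5$ are of two kinds: those in some $e^{i\theta}\mathbb R^3$, fixed by exactly one reflection, and those with trivial isotropy. We define the map on the first kind by hand and must send all other points into the part of the target where $O(2)$ acts freely. So we first compute the low homotopy of that free part.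

Let $Y=\mathbb C_{p_1}\oplus\dots\oplus\mathbb C_{p_4}\oplus\varepsilon$, of real dimension $9$, with points $(y,\tau)=(y_1,\dots,y_4,\tau)$. The element $c$ splits $Y$ orthogonally into its fixed space $\mathbb R^4$ (real $y$, $\tau=0$) and its $(-1)$-eigenspace $Y^-=i\mathbb R^4\oplus\mathbb R$. Put $\gamma=R_\pi$. Since the $p_j$ are odd, $\gamma(y,\tau)=(-y,\tau)$.

\subsection*{The free part of the target}
Let $Y_{\mathrm{free}}\subset Y$ be the set of points with trivial isotropy. By coprimality, a nontrivial rotation fixes $(y,\tau)$ if and only if at most one $y_j$ is nonzero. The reflection $R_{2\theta}c=R_\theta cR_{-\theta}$ has fixed space $R_\theta\mathbb R^4$. Hence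
\[
Y\setminus Y_{\mathrm{free}}=B_{\mathrm{rot}}\cup B_{\mathrm{ref}},\qquad B_{\mathrm{rot}}=\bigcup_{j=1}^4(\mathbb C_{p_j}\oplus\varepsilon),\qquad B_{\mathrm{ref}}=\bigcup_\theta R_\theta\mathbb R^4 .
\]
Both sets are closed, and $B_{\mathrm{rot}}$ is a union of four $3$-dimensional subspaces. Let $\mathbb R^4_{\mathrm{reg}}=\mathbb R^4\setminus B_{\mathrm{rot}}$, the set of real vectors with at least two nonzero coordinates; such a vector has isotropy group $\{1,c\}$. Put $\Sigma=B_{\mathrm{ref}}\setminus B_{\mathrm{rot}}$.

\begin{lemma}\label{lem:Sigma}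
The set $\Sigma$ is a connected $5$-dimensional submanifold of $Y\setminus B_{\mathrm{rot}}$, closed in $Y\setminus B_{\mathrm{rot}}$. For $\eta\in\mathbb R^4_{\mathrm{reg}}$, $T_\eta\Sigma=\mathbb R^4\oplus\mathbb R\,\bigl((ip_j\eta_j)_j,0\bigr)$.
\end{lemma}

\begin{proof}
Since $B_{\mathrm{rot}}$ is invariant, $\Sigma$ is the image of $\Theta\colon SO(2)\times\mathbb R^4_{\mathrm{reg}}\to Y\setminus B_{\mathrm{rot}}$, $(R_\theta,\eta)\mapsto R_\theta\eta$. At $\theta=0$ the derivative in $\theta$ is $((ip_j\eta_j)_j,0)$, a nonzero vector orthogonal to $\mathbb R^4$; by equivariance $\Theta$ is an immersion, with the stated tangent space. If $R_\varphi\eta=\eta'$ with $\eta,\eta'\in\mathbb R^4_{\mathrm{reg}}$, applying $c$ gives $R_{-\varphi}\eta=\eta'$. So $R_{2\varphi}\eta=\eta$, and $R_\varphi\in\{1,\gamma\}$. Thus $\Theta$ induces an injective immersion of the quotient of $SO(2)\times\mathbb R^4_{\mathrm{reg}}$ by the free involution $(R_\theta,\eta)\mapsto(R_{\theta+\pi},-\eta)$. The map $SO(2)\times\mathbb R^4\to Y$ given by the same formula preserves norms, so it is proper, and the preimage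 of a compact subset of $Y\setminus B_{\mathrm{rot}}$ is compact and lies in $SO(2)\times\mathbb R^4_{\mathrm{reg}}$. So $\Theta$ is proper, and a proper injective immersion is an embedding with closed image. Finally, $\mathbb R^4_{\mathrm{reg}}$ is $\mathbb R^4$ with the four coordinate axes removed, which is connected.
\end{proof}

The submanifold $\Sigma$ has codimension $4$, so a small $3$-sphere links it. A \emph{meridian} is the restriction to $S^3$ of a map $\delta\colon\mathbb D^4\to Y\setminus B_{\mathrm{rot}}$ with $\delta^{-1}(\Sigma)=\{0\}$ that is smooth near $0$ and transverse to $\Sigma$ at $0$; we call $\delta(0)$ its center.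

\begin{lemma}\label{lem:free}
The space $Y_{\mathrm{free}}$ is $2$-connected. There is a class $\mu\in H_3(Y_{\mathrm{free}})$ such that every meridian represents $\pm\mu$, and $\mu$ generates $H_3(Y_{\mathrm{free}})$.
\end{lemma}

\begin{proof}
Let $k\le2$. A map $S^k\to Y_{\mathrm{free}}$ extends to $\mathbb D^{k+1}\to Y$. Apply (T6) to the four subspaces in $B_{\mathrm{rot}}$ one after another ($3+3<9$), and then to $\Sigma\subset Y\setminus B_{\mathrm{rot}}$ ($3+5<9$). By compactness, a small enough perturbation keeps missing the closed sets already missed. The result is an extension into $Y_{\mathrm{free}}$.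

Every point of $\Sigma$ has an open neighborhood $O\subset Y\setminus B_{\mathrm{rot}}$ with a diffeomorphism $O\cong\mathbb R^5\times\mathbb R^4$ taking $O\cap\Sigma$ to $\mathbb R^5\times0$. Then $O\setminus\Sigma\subset Y_{\mathrm{free}}$ is homotopy equivalent to $\mathbb R^4\setminus 0$ by the second projection. Let $\mu_O\in H_3(Y_{\mathrm{free}})$ be the image of a generator of $H_3(O\setminus\Sigma)\cong\mathbb Z$. Let $\delta$ define a meridian with center in $O$. The maps $x\mapsto\delta(sx)$, $0<s\le1$, are homotopic maps $S^3\to Y_{\mathrm{free}}$, with values in $O\setminus\Sigma$ for small $s$. Let $\beta$ be the $\mathbb R^4$-component of $\delta$ near $0$. Then $\beta(0)=0$, and $L=d\beta_0$ is invertible by transversality. For small $s$ we have $|\beta(sx)/s-Lx|<|Lx|$ on $S^3$, so $x\mapsto\beta(sx)$ is homotopic to $L$ in $\mathbb R^4\setminus0$ and the meridian represents $\pm\mu_O$. Hence the class of a meridian, up to sign, is a locally constant function of its center. It is constant because $\Sigma$ is connected.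

By (T4), a class in $H_3(Y_{\mathrm{free}})$ is represented by a map $S^3\to Y_{\mathrm{free}}$. By (T6) this map extends to $\delta\colon\mathbb D^4\to Y\setminus B_{\mathrm{rot}}$ ($4+3<9$) that is transverse to $\Sigma$ and meets it at finitely many interior points $x_1,\dots,x_r$ ($4+5=9$). In $\mathbb D^4\setminus\{x_1,\dots,x_r\}$ the sphere $S^3$ is homologous to the sum of small spheres around the $x_i$, and $\delta$ restricts to a meridian on each of them. So the class is a sum of terms $\pm\mu$.
\end{proof}

\subsection*{Coordinates on $S^5$}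
For $x\in\mathbb C^3$ let $x\cdot x=x_1^2+x_2^2+x_3^2$. On $S^5$ the invariant function $|x\cdot x|$ equals $1$ on each $e^{i\theta}\mathbb R^3$ and takes values in $[0,1]$; we use it as a coordinate measuring the distance from the points fixed by reflections. Let $\mathcal F$ be the closed $3$-manifold of orthonormal pairs $(a,b)$ in $\mathbb R^3$, and define
\[
\kappa\colon[0,\tfrac\pi4]\times\mathbb R/2\pi\mathbb Z\times\mathcal F\to S^5,\qquad\kappa(t,\theta,a,b)=e^{i\theta}(\cos t\;a+i\sin t\;b).
\]
For $z=\alpha+i\beta$ with $\alpha,\beta\in\mathbb R^3$ we have $z\cdot z=|\alpha|^2-|\beta|^2+2i\,\alpha\cdot\beta$. So $(a,b)\mapsto a+ib$ identifies $\mathcal F$ with the set of $z\in\mathbb C^3$ with $z\cdot z=0$ and $|z|^2=2$, and this defines an action of $O(2)$ on $\mathcal F$. The action is free: rotations act freely on $\mathbb C^3\setminus0$, and a nonzero vector fixed by a reflection lies in some $e^{i\theta}\mathbb R^3$, where $z\cdot z\ne0$. Let $\Gamma=\{1,\gamma,c,\gamma c\}$, so that $\gamma(a,b)=(-a,-b)$ and $c(a,b)=(a,-b)$.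

\begin{lemma}\label{lem:coord}
Let $g\colon[0,\frac\pi4]\times\mathcal F\to Y$ be a map such that
\begin{enumerate}
\item[(1)] $g(t,\cdot)$ is $\Gamma$-equivariant for every $t$;
\item[(2)] $g(0,a,b)=r(a)$ does not depend on $b$;
\item[(3)] $g(\frac\pi4,\cdot)$ is $O(2)$-equivariant;
\item[(4)] $g(t,a,b)\in Y_{\mathrm{free}}$ for $t>0$, and $r(a)\in\mathbb R^4_{\mathrm{reg}}$ for all $a\in S^2$.
\end{enumerate}
Then $\Psi(\kappa(t,\theta,a,b))=R_\theta\,g(t,a,b)$ defines an $O(2)$-isovariant map $\Psi\colon S^5\to Y$.
\end{lemma}

\begin{proof}
The map $\kappa$ is onto. Given $x\in S^5$, choose $\theta$ with $e^{-2i\theta}x\cdot x\ge0$ and write $e^{-i\theta}x=\alpha+i\beta$. Then $\alpha\cdot\beta=0$, $|\alpha|\ge|\beta|$ and $|\alpha|^2+|\beta|^2=1$, so $\alpha=\cos t\;a$ and $\beta=\sin t\;b$ with $t\in[0,\frac\pi4]$ and $(a,b)\in\mathcal F$. As a surjection from a compact space to a Hausdorff space, $\kappa$ is a quotient map. So $\Psi$ is well defined and continuous if $R_\theta g(t,a,b)$ is constant on the fibers of $\kappa$.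

For $x=\kappa(t,\theta,a,b)$ we have $x\cdot x=e^{2i\theta}\cos2t$. So $x$ determines $t$, and if $t<\frac\pi4$ it determines $\theta$ modulo $\pi$. Let $(t,\theta',a',b')$ be another point of the fiber.
\begin{itemize}
\item If $0<t<\frac\pi4$, then $\theta'=\theta+\pi$ and $(a',b')=\gamma(a,b)$, and (1) gives $R_{\theta+\pi}\,g(t,\gamma(a,b))=R_\theta\gamma^2g(t,a,b)=R_\theta g(t,a,b)$.
\item If $t=0$, then $(\theta',a')$ is $(\theta,a)$ or $(\theta+\pi,-a)$, and $b'$ is arbitrary. By (1) and (2), $r(-a)=\gamma r(a)$, so $R_{\theta+\pi}r(-a)=R_\theta r(a)$.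
\item If $t=\frac\pi4$, then $a'+ib'=e^{i(\theta-\theta')}(a+ib)$, and (3) gives $R_{\theta'}g(t,a',b')=R_{\theta'}R_{\theta-\theta'}g(t,a,b)=R_\theta g(t,a,b)$.
\end{itemize}
We have $R_\varphi\kappa(t,\theta,a,b)=\kappa(t,\theta+\varphi,a,b)$ and $c\,\kappa(t,\theta,a,b)=\kappa(t,-\theta,a,-b)$. The first formula shows that $\Psi$ commutes with rotations. The second, with (1), gives $\Psi(cx)=R_{-\theta}\,c\,g(t,a,b)=cR_\theta g(t,a,b)=c\Psi(x)$.

If $t>0$, then $\Psi(x)\in Y_{\mathrm{free}}$ by (4), so $\Psi(x)$ has trivial isotropy group, and then so does $x$. If $t=0$, then $x=e^{i\theta}a$ has isotropy group $\{1,R_{2\theta}c\}=R_\theta\{1,c\}R_{-\theta}$, which is the isotropy group of $R_\theta r(a)$.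
\end{proof}

We build $g$ near $t=0$, then at $t=\frac\pi4$, and then join the two ends.

\subsection*{Near $t=0$}
Put $r(a)=(a_1,a_2,a_3,a_1+a_2+a_3)$. This linear map sends nonzero vectors to $\mathbb R^4_{\mathrm{reg}}$: if only one $a_j$ is nonzero, the sum is nonzero too. For small $t>0$ the point $g(t,a,b)$ has to leave $\Sigma$, so we move in a normal direction. Let $\xi(a)=((ip_jr_j(a))_j,0)\in Y^-$, and let $N_a$ be the orthogonal complement of $\xi(a)$ in $Y^-$. By Lemma~\ref{lem:Sigma}, $N_a$ is the $4$-dimensional normal space of $\Sigma$ at $r(a)$. We have $N_{-a}=N_a$ because $\xi(-a)=-\xi(a)$; $\gamma N_a=N_a$ because $\gamma$ is an isometry of $Y^-$ with $\gamma\xi(a)=-\xi(a)$; and $c$ acts on $N_a$ as $-1$.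

\begin{lemma}\label{lem:t0}
There is $t_0\in(0,\frac\pi4)$ such that $r(a)+tv\in Y_{\mathrm{free}}$ for all $a\in S^2$, $v\in S(N_a)$ and $0<t\le t_0$. For each $a$, a linear isometry $\iota\colon\mathbb R^4\to N_a$ gives a meridian $x\mapsto r(a)+t_0\iota(x)$.
\end{lemma}

\begin{proof}
The compact set $r(S^2)$ has positive distance from the closed set $B_{\mathrm{rot}}$. So if no $t_0$ exists, there are $a_k\in S^2$, $v_k\in S(N_{a_k})$ and $t_k\to0$, $t_k>0$, with $r(a_k)+t_kv_k\in\Sigma$. Pass to a subsequence with $a_k\to a$ and $v_k\to v\in S(N_a)$. The points $r(a_k)$ and $r(a_k)+t_kv_k$ lie in the submanifold $\Sigma$ and converge to $r(a)$, and $v_k$ is the direction of the secant through them. Writing $\Sigma$ near $r(a)$ as the graph of a smooth function over its tangent space, the mean value theorem shows that limits of secant directions are tangent. So $v\in T_{r(a)}\Sigma\cap N_a=0$, contradicting $|v|=1$. The disk $x\mapsto r(a)+t_0\iota(x)$, $|x|\le1$, then meets $\Sigma$ only at its center, orthogonally, and misses $B_{\mathrm{rot}}$.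
\end{proof}

Call a map $\nu\colon\mathcal F\to Y$ a \emph{normal field} if it is $\Gamma$-equivariant and $\nu(a,b)\in S(N_a)$ for all $(a,b)$. Given a normal field, put
\[
g(t,a,b)=r(a)+t\,\nu(a,b),\qquad0\le t\le t_0 .
\]
Since $cr(a)=r(a)$ and $\gamma r(a)=r(-a)$, condition (1) holds for $t\le t_0$; condition (2) holds; and (4) holds for $t\le t_0$ by Lemma~\ref{lem:t0}.

Normal fields exist. Let $\nu_0(a,b)$ be the orthogonal projection of $(ir(b),0)\in Y^-$ to $N_a$. If $\nu_0(a,b)=0$, then $(ir(b),0)=\lambda\xi(a)$ for a real $\lambda$, so $b_j=\lambda p_ja_j$ for $j\le3$ and $0=a\cdot b=\lambda\sum_{j\le3}p_ja_j^2$. This forces $\lambda=0$ and $b=0$, which is false. We have $\nu_0(a,-b)=-\nu_0(a,b)=c\,\nu_0(a,b)$. The isometry $\gamma$ preserves $N_a=N_{-a}$, so it commutes with the projection, and $\gamma(ir(b),0)=(ir(-b),0)$; hence $\nu_0(-a,-b)=\gamma\nu_0(a,b)$. So $\nu_0/|\nu_0|$ is a normal field.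

\subsection*{The end $t=\pi/4$}
Since $O(2)$ acts freely on the $3$-manifold $\mathcal F$, an $O(2)$-CW structure has cells $O(2)\times\mathbb D^j$ with $j\le2$, by (T3). As $Y_{\mathrm{free}}$ is nonempty and $1$-connected, (T2) gives an $O(2)$-map $g_1\colon\mathcal F\to Y_{\mathrm{free}}$, cell by cell. Put $g(\frac\pi4,\cdot)=g_1$.

\subsection*{Joining the ends}
It remains to find, for a suitable normal field $\nu$, a $\Gamma$-homotopy in $Y_{\mathrm{free}}$ from $g_0=r+t_0\nu$ to $g_1$; it defines $g$ on $[t_0,\frac\pi4]\times\mathcal F$. The difficulty is that $\mathcal F\times[0,1]$ has dimension $4$, so there are obstructions in $H_3(Y_{\mathrm{free}})$. The remedy is that $\nu$ takes values in spheres $S(N_a)$ that parametrize meridians, and $\mu$ generates the obstruction group.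

Start with any normal field $\nu$. Fix a $\Gamma$-CW structure on $\mathcal F$; its cells are $\Gamma\times\mathbb D^j$ with $j\le3$. Let $\mathcal F^{(2)}$ be the union of the cells with $j\le2$, and let $w\chi_k\colon\mathbb D^3\to\mathcal F$ ($w\in\Gamma$) be the characteristic maps of the $3$-cells. Since $Y_{\mathrm{free}}$ is $2$-connected, (T2) applied to the cells $\Gamma\times\mathbb D^j\times[0,1]$ with $j\le2$ gives a $\Gamma$-homotopy $A$ from $g_0$ to $g_1$ on $\mathcal F^{(2)}$. For each $k$ define a map $\partial(\mathbb D^3\times[0,1])\to Y_{\mathrm{free}}$ by $g_0\chi_k$ on $\mathbb D^3\times0$, by $g_1\chi_k$ on $\mathbb D^3\times1$, and by $A\circ(\chi_k\times\mathrm{id})$ on $S^2\times[0,1]$. Let $o_k\in H_3(Y_{\mathrm{free}})$ be its class. By (T2) and (T4), $A$ extends over $\mathcal F$ if all $o_k$ vanish.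

We change $\nu$ on the $k$-th $3$-cell. Write $\chi_k(x)=(a(x),b(x))$. The spaces $N_{a(x)}$ form a vector bundle over the contractible space $\mathbb D^3$, so there are isometries $\iota_x\colon\mathbb R^4\to N_{a(x)}$ depending continuously on $x$. Then $\nu\chi_k(x)=\iota_x(\alpha(x))$ with $\alpha\colon\mathbb D^3\to S^3$. Given an integer $d_k$, choose $\alpha'$ equal to $\alpha$ on $S^2$ with $\deg(\alpha'\cup\alpha)=d_k$, by (T5). Define $\nu'(w\chi_k(x))=w\,\iota_x(\alpha'(x))$ for $w\in\Gamma$, do this for every $k$, and let $\nu'=\nu$ on $\mathcal F^{(2)}$. Then $\nu'$ is continuous and $\Gamma$-equivariant, and it is a normal field because $cN_a=N_a$ and $\gamma N_a=N_{-a}$. The new map $g_0'=r+t_0\nu'$ agrees with $g_0$ on $\mathcal F^{(2)}$, so the homotopy $A$ can be kept. By (T5), $o_k$ changes by $\pm$ the class of $g_0'\chi_k\cup g_0\chi_k$. For $u\in S^3=\mathbb D^3\cup_\partial\mathbb D^3$ let $\bar u\in\mathbb D^3$ be the underlying point, and consider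
\[
u\longmapsto r\bigl(a(s\bar u)\bigr)+t_0\,\iota_{s\bar u}\bigl((\alpha'\cup\alpha)(u)\bigr),\qquad0\le s\le1 .
\]
By Lemma~\ref{lem:t0} this is a homotopy in $Y_{\mathrm{free}}$. For $s=1$ it is $g_0'\chi_k\cup g_0\chi_k$. For $s=0$ it is a self-map of $S^3$ of degree $d_k$ followed by a meridian. So $o_k$ changes by $\pm d_k\mu$, with a sign that does not depend on $d_k$. Since $o_k$ is a multiple of $\mu$ by Lemma~\ref{lem:free}, we can choose the $d_k$ so that all obstructions vanish.

With $\nu'$ in place of $\nu$ we obtain $g$ satisfying (1)--(4). Lemma~\ref{lem:coord} and Lemma~\ref{lem:elem}(d) give an isovariant map $\mathbb C^3\to Y$, which proves Proposition~\ref{prop:O2}.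

\begin{remark}
Coprimality makes $B_{\mathrm{rot}}$ small. Oddness makes $\gamma$ act as $-1$ on $\mathbb R^4$, so that the linear map $r$ is $\gamma$-equivariant. The summand $\varepsilon$ raises the codimension of $\Sigma$ from $3$ to $4$; without it the inequality $3+5<9$ in Lemma~\ref{lem:free} would become $3+5=8$, and the homotopy over $\mathcal F^{(2)}$ would already meet an obstruction group.
\end{remark}

\section{A sphere that receives every complex without fixed points}\label{sec:sphere}

From now on $G=SO(3)$ and $U=2V_6$, so $U^G=0$. The reduction needs $G$-maps $S(nM)\to S(U)$ for all $n$, with $U$ fixed. For a group of prime order the Borsuk--Ulam theorem forbids this. Extending a map cell by cell into $S(U)$ meets obstructions in the homotopy groups of the spheres $S(U^K)$, in all dimensions. We kill them all by composing, after each cell, with a $G$-self-map $f$ of $S(U)$ for which every $f^K$ is null-homotopic. The degrees of the maps $f^K$ are tied together by congruences, which we need first.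

\begin{lemma}\label{lem:cong}
\begin{enumerate}
\item[(i)] Let $\mathbb Z_p$, $p$ prime, act orthogonally on $M$ with $\dim M^{\mathbb Z_p}\ge2$, and let $f\colon S(M)\to S(M)$ be equivariant. Then $\deg f\equiv\deg f^{\mathbb Z_p}\pmod p$.
\item[(ii)] Let $S^1$ act orthogonally on $M$ with $\dim M^{S^1}\ge2$, and let $f\colon S(M)\to S(M)$ be equivariant. Then $\deg f=\deg f^{S^1}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $M_0=M^{\mathbb Z_p}$ and $M=M_0\oplus M_1$ orthogonally. We may assume $M_1\ne0$. Put $d=\dim S(M)$ and $f_0=f^{\mathbb Z_p}$. Define the equivariant map $f'(\cos t\;x+\sin t\;y)=\cos t\;f_0(x)+\sin t\;y$ for $x\in S(M_0)$, $y\in S(M_1)$, $t\in[0,\frac\pi2]$. It is an iterated suspension of $f_0$, so $\deg f'=\deg f_0$, and $f'=f$ on $S(M_0)$. In a $\mathbb Z_p$-CW structure on $S(M)$ the sphere $S(M_0)$ is a subcomplex of dimension less than $d$, and all other cells are free. Let $A$ be the union of the cells of dimension less than $d$. By (T2) and (T4), applied to the free cells $\mathbb Z_p\times\mathbb D^j\times[0,1]$ with $j\le d-1$, there is an equivariant homotopy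 from $f|_A$ to $f'|_A$ that is constant on $S(M_0)$. Extending it over $S(M)$, we may assume $f=f'$ on $A$. By Lemma~\ref{lem:diff}, $p$ divides $\deg f'-\deg f$.

(ii) For each of the infinitely many primes $p$ that divide no nonzero weight of $M$ we have $M^{\mathbb Z_p}=M^{S^1}$, so $p$ divides $\deg f-\deg f^{S^1}$ by (i).
\end{proof}

We need the dimensions of the fixed spaces of $U$. By \eqref{eq:restr}, $V_6|_{O(2)}=\mathbf 1\oplus\mathbb C_1\oplus\dots\oplus\mathbb C_6$. The plane $\mathbb C_k$ has the $D_n$-fixed line $\mathbb R$ if $n$ divides $k$ and no fixed vector otherwise. So $\dim V_6^{D_n}=1+\lfloor6/n\rfloor$ and $\dim V_6^{SO(2)}=\dim V_6^{O(2)}=1$. For a finite group the dimension of the fixed space is the average of the character. We have $\chi_6=13,1,1,-1$ at $0,\pi,\frac{2\pi}3,\frac\pi2$. Since $\cos\frac{2\pi k}5+\cos\frac{4\pi k}5$ is $-\frac12$ for $5\nmid k$ and $2$ for $5\mid k$, we get $\chi_6(\frac{2\pi}5)+\chi_6(\frac{4\pi}5)=2+2(-\frac52+2)=1$. The group $\mathbf T$ has $3$ elements of order $2$ and $8$ of order $3$; $\mathbf O$ has $9$, $8$, $6$ elements of orders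 $2$, $3$, $4$; and $\mathbf I$ has $15$ of order $2$, $20$ of order $3$, and $12$ rotations by each of $\pm\frac{2\pi}5$ and $\pm\frac{4\pi}5$. Hence
\[
\dim V_6^{\mathbf T}=\tfrac{13+3+8}{12}=2,\qquad\dim V_6^{\mathbf O}=\tfrac{13+9+8-6}{24}=1,\qquad\dim V_6^{\mathbf I}=\tfrac{13+15+20+12}{60}=1 .
\]
Doubling gives
\begin{equation}\label{eq:table}
\begin{array}{c|ccccccc}
K&O(2),\,SO(2)&\mathbf O,\,\mathbf I&\mathbf T&D_2&D_3&D_4,D_5,D_6&D_n\ (n\ge7)\\\hline
\dim U^K&2&2&4&8&6&4&2
\end{array}
\end{equation}
Every proper closed $K$ is conjugate to a subgroup of $O(2)$, $\mathbf O$ or $\mathbf I$, so $\dim U^K\ge2$. This is the reason for the choice of $U$: all three maximal subgroups fix a vector in $V_6$, and two copies make every $S(U^K)$ a connected sphere, where Hopf's theorem applies. The table also gives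
\begin{equation}\label{eq:same}
U^{SO(2)}=U^{O(2)},\qquad U^{D_n}=U^{O(2)}\quad(n\ge7),
\end{equation}
so $SO(2)$ and $D_n$ with $n\ge7$ are not isotropy groups of points of $S(U)$.

\begin{proposition}\label{prop:selfmap}
There is a $G$-map $f\colon S(U)\to S(U)$ with $\deg f^K=0$ for every proper closed subgroup $K$.
\end{proposition}

\begin{proof}
Fix a finite $G$-CW structure on $S(U)$. For closed $K$ let $X_K=G\cdot S(U^K)$, the set of points whose isotropy group contains a conjugate of $K$. It is closed and a union of open cells, hence a subcomplex. Since $f^{gKg^{-1}}=gf^Kg^{-1}$, the degree of $f^K$ depends only on the conjugacy class of $K$. We define $f$ on the sets $X_K$, from large $K$ to small $K$.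

\smallskip\noindent\emph{Stage 1: $H=O(2),\mathbf O,\mathbf I$.} Since $H$ is maximal and $U^G=0$, every point of $S(U^H)$ has isotropy group $H$. If $gx=x'$ with $x,x'\in S(U^H)$, then $gHg^{-1}=H$, so $g\in H$ by \eqref{eq:norm} and $x=x'$. Thus $(gH,x)\mapsto gx$ is a continuous bijection $G/H\times S(U^H)\to X_H$ of compact Hausdorff spaces, hence a homeomorphism. The three sets $X_H$ are disjoint, since the three groups are not conjugate. Choose $u_H\in S(U^H)$ and put $f(gx)=gu_H$ for $x\in S(U^H)$. Then $f^H$ is constant, of degree $0$. Here $N(H)=H$ is essential: a nontrivial group $N(H)/H$ would act freely on $S(U^H)$, and an equivariant $f^H$ could not be constant.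

\smallskip\noindent\emph{Stage 2: $K=\mathbf T,D_6,D_5,D_4,D_3,D_2$, in this order.} Let $P$ be the union of the $X_H$ over the groups $H$ treated before $K$; the map $f$ is defined on $P$ and $\deg f^H=0$ for these $H$. Put $d=\dim S(U^K)$ and $Q=N(K)/K$, a finite group by \eqref{eq:norm}. The plan is to extend $f$ over $X_K$, to show that $|Q|$ divides $\deg f^K$, and to correct the degree to $0$ on one orbit of top cells.

\emph{Larger isotropy groups.} Let $L\supsetneq K$ be the isotropy group of a point of $S(U)$. It is proper, not cyclic, and not conjugate to $SO(2)$ or to $D_m$ with $m\ge7$. If $K=\mathbf T$, then $L$ is not conjugate to a subgroup of $O(2)$, because $\mathbf T$ contains rotations of order $3$ about different axes; so $L$ is conjugate to $\mathbf O$ or $\mathbf I$. If $K=D_n$, then $L$ is conjugate to $O(2)$, $\mathbf O$, $\mathbf I$, to $D_m$ with $n<m\le6$ and $n\mid m$ by Lagrange's theorem, or to $\mathbf T$; the last case needs $n=2$, since $2n$ must be a proper divisor of $12$ and $\mathbf T\cong A_4$ has no subgroup of order $6$. In every case $L$ is conjugate to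 a group treated before $K$, and $\dim U^L<\dim U^K$ by \eqref{eq:table}: for $K=\mathbf T,D_6,D_5,D_4$ we compare $2$ with $4$, and for $K=D_3,D_2$ we compare at most $4$ with $6$ or $8$. Consequently the points of $S(U^K)\setminus P$ have isotropy group exactly $K$.

\emph{The set $S(U^K)\setminus P$ is not empty.} The group $K$ contains no conjugate of a group treated earlier: these have larger order, except for the pair $\mathbf T$, $D_6$ of non-isomorphic groups of order $12$. So a point of $P\cap S(U^K)$ has isotropy group $L\supsetneq K$ and lies in the proper subspace $U^L$ of $U^K$. There are finitely many such $L$. Indeed, they fall into finitely many conjugacy classes, and $K\subset gLg^{-1}$ if and only if $gL\in(G/L)^K$. The set $(G/L)^K$ is a compact submanifold of $G/L$ whose tangent space at $gL$ is $(\mathfrak g/\operatorname{Ad}_g\mathfrak l)^K$. By averaging over $K$ this is a quotient of $\mathfrak g^K\cong V_1^K$, and $V_1^K=0$ because $K$ contains rotations about different axes. So $(G/L)^K$ is finite. A finite union of proper subspaces does not cover $U^K$.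

\emph{Cells.} The cells of $X_K$ outside $P$ have the form $G/K\times\mathbb D^j$ with $j\le d$, by (T3). Since $K$ is finite, $(G/K)^K=N(K)/K=Q$, so $S(U^K)$ is obtained from $P\cap S(U^K)$ by attaching at least one cell $Q\times\mathbb D^j$. An open cell of maximal dimension $j$ among these is open in $S(U^K)$, because its complement is the union of the compact set $P\cap S(U^K)$ and the other closed cells. By invariance of domain $j=d$. Extend $f$ over the cells $G/K\times\mathbb D^j$ in order of increasing $j$; this is possible by (T2) and (T4), since $j-1<d$.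

\emph{The congruence.} Let $L\subset N(K)$ contain $K$ with $L/K\cong\mathbb Z_p$. Then $L/K$ acts on $U^K$ with fixed space $U^L$, and Lemma~\ref{lem:cong}(i) gives $\deg f^K\equiv\deg f^L\pmod p$. For $K=\mathbf T$ we have $|Q|=2$; take $L=\mathbf O$. For $K=D_n$ with $3\le n\le6$ we have $|Q|=2$; take $L=D_{2n}$. For $K=D_2$ we have $|Q|=6$; take $L=D_4$ with $p=2$ and $L=\mathbf T$ with $p=3$. In each case $\deg f^L=0$, either because $L$ was treated earlier or, for $L=D_8,D_{10},D_{12}$, by \eqref{eq:same}. So $|Q|$ divides $\deg f^K$.

\emph{The correction.} Choose a cell $G/K\times\mathbb D^d$ outside $P$, with orientation-preserving characteristic map $\chi\colon eK\times\mathbb D^d\to S(U^K)$. No other cell of $P\cup X_K$ is attached to its interior. By (T5), replace $f\chi$ by a map $\alpha'$ with the same boundary values and $\deg(\alpha'\cup f\chi)=-\deg f^K/|Q|$, and extend over the cell by (T2). By Lemma~\ref{lem:diff}, with $A$ the complement of the $|Q|$ translates of the open cell, the new map has $\deg f^K=0$. Nothing changes on $P$.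

\smallskip\noindent\emph{Stage 3: cyclic groups.} The remaining cells have the form $G/\mathbb Z_n\times\mathbb D^j$, $n\ge1$, with $j\le\dim S(U^{\mathbb Z_n})$. Extend $f$ over them in order of increasing $j$, again by (T2) and (T4).

\smallskip
Now $\deg f^K=0$ for $K=O(2),\mathbf O,\mathbf I,\mathbf T,D_2,\dots,D_6$ by construction, and for $SO(2)$ and $D_n$ with $n\ge7$ by \eqref{eq:same}. For $\mathbb Z_n$ no correction is available, and none is needed: $SO(2)$ acts on $U^{\mathbb Z_n}$ with fixed space $U^{SO(2)}$, so $\deg f^{\mathbb Z_n}=\deg f^{SO(2)}=0$ by Lemma~\ref{lem:cong}(ii).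
\end{proof}

\begin{proposition}\label{prop:target}
Every finite $G$-CW complex $X$ with $X^G=\emptyset$ admits a $G$-map $X\to S(U)$. In particular, if $M^G=0$, there is a $G$-map $S(nM)\to S(U)$ for every $n$.
\end{proposition}

\begin{proof}
Order the cells by dimension, so that $\emptyset=X_0\subset X_1\subset\dots\subset X_r=X$, where $X_i$ is obtained from $X_{i-1}$ by attaching one cell $G/K\times\mathbb D^j$ along a $G$-map $\phi$. Each such $K$ is proper. We construct $G$-maps $s_i\colon X_i\to S(U)$ with $s_i|_{X_{i-1}}=f\circ s_{i-1}$, where $f$ is the map of Proposition~\ref{prop:selfmap}. If $j=0$, choose any point of $S(U^K)\neq\emptyset$. If $j\geq1$, the map $s_{i-1}\phi$ sends $eK\times S^{j-1}$ into $S(U^K)$, so on $eK\times S^{j-1}$ the map $fs_{i-1}\phi$ is a composite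
\[
S^{j-1}\longrightarrow S(U^K)\xrightarrow{\ f^K\ }S(U^K).
\]
The map $f^K$ has degree $0$ on a sphere of dimension at least $1$, so it is null-homotopic by (T4), and so is the composite. By (T2), $f s_{i-1}$ extends over the new cell. The map $s_r$ is the required one.
\end{proof}

\section{Gluing: proof of the reduction}\label{sec:glue}

We prove Proposition~\ref{prop:reduction}. For each $z\in S(U)$ we want a $G_z$-isovariant map $nM\to nM'\oplus C'$ that depends continuously and equivariantly on $z$, with $C'$ independent of $n$. Locally on $S(U)$ such maps come from the hypothesis.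

\subsection*{Charts}
By (T7) and compactness, $S(U)$ is covered by invariant open sets $Z_1,\dots,Z_q$ with $G$-maps $\rho_i\colon Z_i\to G/H_i$, where each $H_i$ is an isotropy group on $S(U)$ and therefore proper. Take a partition of unity subordinate to this cover and average it over $G$. This gives invariant functions $\lambda_i\ge0$ with $\sum_i\lambda_i=1$ and $\operatorname{supp}\lambda_i\subset Z_i$, since $G\cdot A$ is compact and contained in $Z_i$ for compact $A\subset Z_i$. None of these choices involves $n$.

Each $H_i$ is conjugate to a subgroup of $O(2)$, $\mathbf O$ or $\mathbf I$, so the hypothesis and Lemma~\ref{lem:elem}(c) give an $H_i$-isovariant map $\psi_i\colon M\to M'$. Define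
\[
\varphi_i\colon Z_i\times M\to M',\qquad\varphi_i(z,v)=g\,\psi_i(g^{-1}v)\quad\text{where }\rho_i(z)=gH_i .
\]
Replacing $g$ by $gh$ with $h\in H_i$ does not change the value, because $\psi_i$ is $H_i$-equivariant. The map is continuous because $G\to G/H_i$ has local sections. For $k\in G$ we have $\rho_i(kz)=kgH_i$, so $\varphi_i(kz,kv)=kg\psi_i(g^{-1}v)=k\varphi_i(z,v)$. Finally $G_z\subset G_{\rho_i(z)}=gH_ig^{-1}$, so $\varphi_i(z,\cdot)$ is $G_z$-isovariant by Lemma~\ref{lem:elem}(c).

\subsection*{Two charts}
The average $\sum_i\lambda_i\varphi_i$ need not be isovariant; for instance, $\psi$ and $-\psi$ are isovariant together and their mean is $0$. Suppose $q=2$ and write $\lambda=\lambda_1$. For one copy of $M$, the map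
\[
(z,v)\longmapsto\bigl(\lambda\varphi_1(z,v)+(1-\lambda)\varphi_2(z,v),\ \lambda(1-\lambda)v\bigr)\in M'\oplus M
\]
repairs this: where $\lambda\in\{0,1\}$ the first entry is isovariant, and elsewhere the second entry records $v$. Doing this in each of $n$ copies costs $nM$, which is too much. Instead we let the copies change charts one after another: the $j$-th copy passes from $\varphi_2$ to $\varphi_1$ while $\lambda$ runs through $[\frac{j-1}n,\frac jn]$. At each $z$ at most one copy is in transition, and a single summand $M$ suffices to record it.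

\subsection*{The general case}
Fix $n$. Put $\sigma_i=\lambda_1+\dots+\lambda_i$, so $0=\sigma_0\le\sigma_1\le\dots\le\sigma_q=1$. For each $z$ we have two subdivisions of $[0,1]$, into the intervals $I_i=[\sigma_{i-1}(z),\sigma_i(z)]$ belonging to the charts and the intervals $J_j=[\frac{j-1}n,\frac jn]$ belonging to the copies (Figure~\ref{fig:intervals}). For $1\le j\le n$ define invariant continuous functions on $S(U)$ by
\begin{align*}
u_i^j&=\min\bigl(1,\max(0,\,n\sigma_i-j+1)\bigr)&&(0\le i\le q),\\
c_i^j&=u_i^j-u_{i-1}^j&&(1\le i\le q),\\
b_i^j&=u_i^j(1-u_i^j)&&(1\le i\le q-1).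
\end{align*}
Thus $u_i^j$ is the fraction of $J_j$ to the left of $\sigma_i$, and $c_i^j$ is the fraction of $J_j$ covered by $I_i$. We read off three properties.
\begin{enumerate}
\item[(G1)] $u_0^j=0$, $u_q^j=1$, and $u_i^j$ is nondecreasing in $i$.
\item[(G2)] $0\le c_i^j\le n\lambda_i$. So $c_i^j$ vanishes off the closed set $\operatorname{supp}\lambda_i\subset Z_i$, and $c_i^j\varphi_i$ extends by $0$ to a continuous map on $S(U)\times M$.
\item[(G3)] $b_i^j(z)\ne0$ if and only if $\sigma_i(z)$ lies in the interior of $J_j$. For given $z$ and $i$ this holds for at most one $j$.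
\end{enumerate}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.2cm,y=1cm]
\fill[gray!30] (2,0) rectangle (3,0.5);
\fill[gray!30] (5,0) rectangle (6,0.5);
\draw (0,0) rectangle (8,0.5);
\foreach \x in {1,...,7} \draw (\x,0)--(\x,0.5);
\foreach \x in {1,...,8} \node at (\x-0.5,-0.3) {$J_{\x}$};
\draw (0,1) rectangle (8,1.5);
\draw (2.4,1)--(2.4,1.5);
\draw (5.7,1)--(5.7,1.5);
\draw[dashed] (2.4,0)--(2.4,1);
\draw[dashed] (5.7,0)--(5.7,1);
\node at (1.2,1.25) {$I_1$};
\node at (4.05,1.25) {$I_2$};
\node at (6.85,1.25) {$I_3$};
\node at (2.4,1.8) {$\sigma_1$};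
\node at (5.7,1.8) {$\sigma_2$};
\node at (0,1.8) {$0$};
\node at (8,1.8) {$1$};
\end{tikzpicture}
\caption{Two subdivisions of $[0,1]$, for $q=3$ charts (top; the length of $I_i$ is the weight $\lambda_i(z)$ of chart $i$) and $n=8$ copies (bottom; equal lengths). A copy $j$ with $J_j\subset I_i$ is mapped by chart $i$ alone. At most $q-1$ copies (shaded) contain a division point $\sigma_i$ in the interior; these are recorded in the extra summand $(q-1)M$.}
\label{fig:intervals}
\end{figure}

Define $\Phi\colon S(U)\times nM\to nM'\oplus(q-1)M$ for $v=(v_1,\dots,v_n)$ by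
\[
\Phi(z,v)=\Bigl(\Bigl(\sum_{i=1}^qc_i^j(z)\,\varphi_i(z,v_j)\Bigr)_{1\le j\le n},\ \Bigl(\sum_{j=1}^nb_i^j(z)\,v_j\Bigr)_{1\le i\le q-1}\Bigr).
\]
It is continuous by (G2), and $\Phi(kz,kv)=k\Phi(z,v)$ for $k\in G$ because the coefficients are invariant.

\begin{lemma}\label{lem:Phi}
If $k\in G_z$ and $k\Phi(z,v)=\Phi(z,v)$, then $kv=v$.
\end{lemma}

\begin{proof}
Fix $j$; we show $kv_j=v_j$. Suppose first that $u_i^j(z)\in\{0,1\}$ for all $i$. By (G1), exactly one $c_i^j(z)$ equals $1$ and the others vanish. For this $i$, (G2) gives $\lambda_i(z)>0$, so $z\in Z_i$, and the $j$-th component of $\Phi(z,v)$ in $nM'$ is $\varphi_i(z,v_j)$. It is fixed by $k\in G_z$, and $\varphi_i(z,\cdot)$ is $G_z$-isovariant, so $kv_j=v_j$. Otherwise $0<u_i^j(z)<1$ for some $i$, and $1\le i\le q-1$ by (G1). By (G3) the $i$-th component of $\Phi(z,v)$ in $(q-1)M$ is $b_i^j(z)v_j$ with $b_i^j(z)\ne0$, so $kv_j=v_j$.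
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:reduction}]
Put $C=(q-1)M\oplus U$. It does not depend on $n$, and $C^G=0$. Let $s\colon S(nM)\to S(U)$ be the $G$-map of Proposition~\ref{prop:target}, which exists because $M^G=0$, and define the $G$-map
\[
\Psi\colon S(nM)\to nM'\oplus C,\qquad\Psi(v)=\bigl(\Phi(s(v),v),\,s(v)\bigr).
\]
If $k\Psi(v)=\Psi(v)$, then $k$ fixes $z=s(v)$ and $\Phi(z,v)$, so $kv=v$ by Lemma~\ref{lem:Phi}. Thus $\Psi$ is isovariant, and Lemma~\ref{lem:elem}(d) extends it to an isovariant map $nM\to nM'\oplus C$.
\end{proof}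

With Propositions~\ref{prop:reduction} and~\ref{prop:O2} proved, the proof of Theorem~\ref{thm:main} in Section~\ref{sec:plan} is complete.

\section{Other groups and the best constant}\label{sec:other}

\begin{proof}[Proof of Theorem~\ref{thm:suppl}]
(1) Let $\pi\colon G\to SO(3)$ be a surjective homomorphism, and regard the representations of Theorem~\ref{thm:main} as representations of $G$ through $\pi$. Then $G_x=\pi^{-1}(SO(3)_x)$ for every vector $x$, so the maps remain isovariant, and the fixed spaces of $G$ and of $SO(3)$ coincide. Hence \eqref{eq:BU} fails for $G$.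

Let $\mathfrak a\cong\mathfrak{su}(2)$ be an $\operatorname{Ad}(G)$-invariant ideal. Restricting the adjoint action gives a homomorphism $G\to\operatorname{Aut}(\mathfrak a)\cong SO(3)$. Its differential restricts on $\mathfrak a$ to $\operatorname{ad}$, which is injective because $\mathfrak a$ has trivial center, and both Lie algebras have dimension $3$. So the image is an open subgroup, and it is all of the connected group $SO(3)$. For $SU(2)$ and $O(3)$ take $\mathfrak a=\mathfrak g$, and for $U(2)$ take $\mathfrak a=[\mathfrak g,\mathfrak g]$. For $SO(4)$ take a summand of $\mathfrak{so}(4)\cong\mathfrak{su}(2)\oplus\mathfrak{su}(2)$; in a connected group every ideal is $\operatorname{Ad}(G)$-invariant, because $G$ is generated by the elements $\exp X$ and $\operatorname{Ad}(\exp X)=e^{\operatorname{ad}X}$.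

(2) Tori are Borsuk--Ulam groups by Proposition~\ref{prop:tori}. The Lie algebra of a compact Lie group is the direct sum of its center and its simple ideals, and a compact connected group with abelian Lie algebra is a torus. So if $G$ is compact, connected and not a torus, it has a simple ideal. Under the hypothesis this ideal is $\mathfrak{su}(2)$, it is $\operatorname{Ad}(G)$-invariant because $G$ is connected, and (1) applies. By the classification of compact simple Lie algebras, the smallest one other than $\mathfrak{su}(2)$ is $\mathfrak{su}(3)$, of dimension $8$; so the hypothesis holds in dimension at most $7$.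

(3) The inequality is Proposition~\ref{prop:upper}. The valid constants form a closed set that contains $5/4$. By Theorem~\ref{thm:main}, a valid constant is at least $185n/(184n+\dim C)$ for every $n$, hence at least $185/184$. So a least valid constant exists and lies in $[185/184,5/4]$.
\end{proof}

Three questions are not settled here: which finite groups are Borsuk--Ulam groups, which simple groups of rank at least $2$ are, and what the exact value of the constant in Theorem~\ref{thm:suppl}(3) is.

\begin{thebibliography}{1}

\bibitem{iso}
\emph{Isovariant maps and the Borsuk--Ulam theorem},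
\texttt{http://deepblue.lib.umich.edu/\allowbreak bitstream/\allowbreak handle/\allowbreak 2027.42/\allowbreak 29448/\allowbreak 0000530.pdf?sequence=1}

\end{thebibliography}
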